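# Every Čech-complete space is subcompact

## Locally compact spaces, and what changes for a $G_\delta$

All spaces are Tychonoff and nonempty, and we work in ZFC. We write $\omega=\{0,1,2,\dots\}$. The closure in $X$ is written $\overline{W}$, and the closure in a larger space $K$ is written $\mathrm{cl}_K W$. A compactification of $X$ is a compact Hausdorff space that contains $X$ as a dense subspace; $\beta X$ is the Stone–Čech compactification.

**Definition (filter base, regular).** A *filter base* is a nonempty family $\mathcal F$ of nonempty sets such that any two members of $\mathcal F$ contain a third member in their intersection. A filter base $\mathcal F$ of open sets is *regular* if for every $U\in\mathcal F$ there is $V\in\mathcal F$ with $\overline V\subset U$.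

In the real line, the intervals $(-1/n,1/n)$ form a regular filter base, since each contains the closure of the next. The intervals $(0,1/n)$ form a filter base which is not regular, because $0$ lies in every closure and in none of the sets. Its intersection is empty, while the closures have the common point $0$.

**Definition (subcompact).** A space $X$ is *subcompact*, in the sense of de Groot, if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\ne\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.

The choice of $\mathcal B$ matters. In the discrete space $\omega$, the sets $\{n,n+1,\dots\}$ form a regular filter base (they are clopen) with empty intersection, so the base of all nonempty open sets does not work. The base of singletons does.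

**Definition (Čech-complete).** A space $X$ is *Čech-complete* if it is a $G_\delta$-subset of $\beta X$, that is, $X=\bigcap_{n\in\omega}G_n$ with each $G_n$ open in $\beta X$.

The problem, which comes from "Polish factorizations, cosmic spaces and domain representability", is to determine whether every Čech-complete space is subcompact. Here is what may be quoted as background. Every subcompact space is pseudocomplete and hence Baire, so for instance $\mathbb Q$ is not subcompact. For metrizable spaces, subcompactness and Čech-completeness coincide. Önal and Vural proved that $X\setminus A$ is subcompact if $X$ is compact and $A\subset X$ is countable. Van Mill and Tkachuk showed that all separable Čech-complete spaces are subcompact. None of this is used in the proof below.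

We shall always aim at a property of a base $\mathcal B$ that does not mention regularity:
$$\bigcap_{W\in\mathcal F}\overline W\neq\emptyset\quad\text{for every filter base }\mathcal F\subset\mathcal B. \tag{1}$$

**Observation.** A base $\mathcal B$ of nonempty open sets with property (1) witnesses that $X$ is subcompact. Indeed, let $\mathcal F\subset\mathcal B$ be a regular filter base and take $z\in\bigcap_{W\in\mathcal F}\overline W$. For $U\in\mathcal F$ there is $V\in\mathcal F$ with $\overline V\subset U$, so $z\in\overline V\subset U$. Hence $z\in\bigcap\mathcal F$.

The easy special case is that of a locally compact space, which is the case where $X$ is open in $\beta X$.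

**Proposition (locally compact spaces).** Every locally compact space has a base with property (1).

*Proof.* Let $\mathcal B$ consist of the nonempty open sets with compact closure. This is a base. Let $\mathcal F\subset\mathcal B$ be a filter base and fix $W_0\in\mathcal F$. The sets $\overline W\cap\overline{W_0}$, $W\in\mathcal F$, are closed subsets of the compact set $\overline{W_0}$. Any finitely many of them have a common point, because finitely many members of $\mathcal F$ together with $W_0$ contain a member of $\mathcal F$ in their intersection. By compactness all of them have a common point. $\square$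

Now let $X=\bigcap_nG_n$ be a $G_\delta$ in a compact $K$. For a filter base $\mathcal F$ on $X$, compactness of $K$ still gives a point $z\in\bigcap_{W\in\mathcal F}\mathrm{cl}_KW$. We need $z\in X$, that is, $z\in G_n$ for every $n$. It would be enough that
$$\text{for every } n \text{ some } W_n\in\mathcal F \text{ satisfies } \mathrm{cl}_KW_n\subset G_n. \tag{2}$$
The first attempt is to choose $\mathcal B$ so that (2) is automatic. If every $U\in\mathcal B$ satisfied $\mathrm{cl}_KU\subset G_n$ for all $n$, then $\mathrm{cl}_KU\subset X$ would be compact and $X$ would be locally compact. So when $X$ is not locally compact, some base sets leave some $n$ uncontrolled, and a filter base may consist entirely of sets that leave the same $n$ uncontrolled.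

This really happens. Let $X=\omega^\omega$ sit in $K=(\omega+1)^\omega$, with $G_n=\{z:z(n)\ne\omega\}$, so that $X=\bigcap_nG_n$. Take the base of all nonempty open sets contained in one of the sets $\{x:x(0)=i\}$. All its members are controlled at $n=0$. The sets
$$F_n=\{x\in\omega^\omega: x(0)=0,\ x(1)\ge n\}$$
belong to this base, are clopen, and form a regular filter base with empty intersection. In $K$ the closures of the $F_n$ meet exactly in $\{z:z(0)=0,\ z(1)=\omega\}$, which lies inside $G_0$ and outside $G_1$.

For $\omega^\omega$ one can repair this by using only the cones $[s]=\{x:s\subset x\}$ with $s$ a finite sequence: the sequences that occur in a filter base of cones are pairwise comparable, and any point extending all of them lies in the intersection. That repair uses that two cones are disjoint or nested. A base with this property consists of clopen sets. Indeed, if $x\in\overline U\setminus U$, then each base set containing $x$ meets $U$ and is not contained in $U$, so it contains $U$; then every point of $U$ lies in every neighborhood of $x$, which is impossible. So such a base does not exist even in $\mathbb R$. For general spaces we need a different source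 of control.

## Ranks: meeting a small set instead of lying in one

Condition (2) asks that some member of $\mathcal F$ lie inside a small set. Much less suffices: it is enough that all members of $\mathcal F$ *meet* one fixed small set. We see this first by proving the locally compact case again.

**Definition (rank function).** A *rank function* on $X$ is a map $r:X\to\kappa$ into an ordinal such that $\{x\in X:r(x)\le\alpha\}$ is open for every $\alpha<\kappa$.

For $\kappa=2$ this says that $\{r=0\}$ is open, and $\{r=1\}$ is then closed. On $\omega^\omega$, each coordinate $r_n(x)=x(n)$ is a rank function. The main source of rank functions is an open cover $\{a_\alpha:\alpha<\kappa\}$ of $X$: put $r(x)=\min\{\alpha:x\in a_\alpha\}$. Then $\{r\le\alpha\}=\bigcup_{\alpha'\le\alpha}a_{\alpha'}$ is open, and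
$$\{r=\alpha\}\subset a_\alpha. \tag{3}$$

Let $X$ be locally compact, let the $a_\alpha$ have compact closures, and let $r$ be the rank function just described. Consider the family $\mathcal B$ of nonempty open sets $U$ on which $r$ attains a largest value $\max r[U]$. This is a base: if $x\in W$ with $W$ open, then $U=\{z\in W:r(z)\le r(x)\}$ is open, contains $x$, and has largest value $r(x)$. Let $\mathcal F\subset\mathcal B$ be a filter base. Since ordinals are well-ordered, some $U_0\in\mathcal F$ has the least maximum, say $\alpha$. Given $W\in\mathcal F$, choose $V\in\mathcal F$ with $V\subset W\cap U_0$. Then $\max r[V]\le\alpha$ because $V\subset U_0$, and $\max r[V]\ge\alpha$ by the choice of $U_0$. So $V$, and hence $W$, contains a point of rank exactly $\alpha$. All members of $\mathcal F$ therefore meet $\{r=\alpha\}\subset a_\alpha$. The sets $W\cap\{r=\alpha\}$ have the finite intersection property, so their closures have a common point in the compact set $\overline{a_\alpha}$.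

The members of this base need not be small. For the discrete space with underlying set $\omega+1$, covered by singletons, $r$ is the identity and the infinite set $\{n,n+1,\dots\}\cup\{\omega\}$ belongs to $\mathcal B$, with maximum $\omega$.

For a $G_\delta$ we need a rank function $r_n$ for each $n$, so let us set up the notation. Fix rank functions $r_n:X\to\kappa$, $n\in\omega$, with a common $\kappa$. Put
$$b(x)=(r_n(x))_{n\in\omega}\in\kappa^\omega,$$
write $c|m$ for the restriction of $c$ to the first $m$ coordinates, and for $s\in\kappa^m$ let
$$P_s=\{x\in X:b(x)|m=s\}.$$
For each $m\le\omega$ order $\kappa^m$ lexicographically: $c<d$ if $c_i<d_i$ at the first coordinate $i$ where they differ. This is a linear order. We use three facts, where $c,d$ are sequences of the same length, finite or $\omega$, and $m,k$ are finite and at most that length.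

* (L1) If $c|m<d|m$, then $c<d$. If $c\le d$, then $c|k\le d|k$.
* (L2) If $c_i\le d_i$ for all $i<m$, then $c|m\le d|m$.
* (L3) For finite $m$, the lexicographic order well-orders $\kappa^m$.

For (L1), the first difference of $c|m$ and $d|m$ is also the first difference of $c$ and $d$; and if $c\le d$ with $c|k\ne d|k$, the first difference of $c$ and $d$ lies below $k$, where $c$ is smaller. For (L2), at a first difference $i<m$ we have $c_i\le d_i$ and $c_i\neq d_i$. For (L3), given a nonempty $S\subset\kappa^m$, keep the members of $S$ with least coordinate $0$, among those keep the members with least coordinate $1$, and so on; after $m$ steps one sequence remains, and it is the least element of $S$.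

For $y\in X$ and $m\in\omega$ let
$$N_m(y)=\{z\in X:r_i(z)\le r_i(y)\text{ for all }i<m\}.$$
This is an open set, being a finite intersection of open sets, and it contains $y$. By (L2),
$$b(z)|m\le b(y)|m\quad\text{for all }z\in N_m(y). \tag{4}$$

With finitely many ranks $r_0,\dots,r_{m-1}$ nothing new happens: for $x\in W$ the open set $W\cap N_m(x)$ contains $x$, and by (4) the sequences $b(z)|m$ with $z$ in this set have the largest element $b(x)|m$. With infinitely many ranks, two things break. The set $W\cap\bigcap_mN_m(x)$ need not be open. And the lexicographic order on $\kappa^\omega$ is not a well-order if $\kappa\geq2$: the sequences $1000\cdots$, $0100\cdots$, $0010\cdots$, $\dots$ decrease forever. Moreover, we cannot ask for open sets $U$ in which $b$ attains a largest value. In $\omega^\omega$ with $r_n(x)=x(n)$ we have $b(x)=x$, and no open $U$ has a largest element: if $y\in U$, then $U$ contains all $z$ with $z|m=y|m$ for some $m$, and some of these are larger than $y$.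

The way out is to ask for a maximum of each finite restriction $b(z)|k$ and to allow different points to attain these maxima.

## Topped sets

**Definition (topped).** A nonempty open set $U\subset X$ is *topped* if for every $k\in\omega$ the set $\{b(z)|k:z\in U\}$ has a lexicographically largest element. This element is denoted $\max_k(U)$.

**Criterion.** Let $U$ be nonempty and open, and suppose that some $b\in\kappa^\omega$ satisfies

* (i) $b(z)\le b$ for all $z\in U$, and
* (ii) for each $k\in\omega$ some $z\in U$ has $b(z)|k=b|k$.

Then $U$ is topped and $\max_k(U)=b|k$ for every $k$. Indeed, (i) and (L1) give $b(z)|k\le b|k$ for all $z\in U$, and by (ii) this bound is attained. Note that $b$ itself need not be of the form $b(z)$.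

In the discrete space $\omega$ with $r_n(x)=x$ for all $n$, the topped sets are exactly the nonempty finite sets. A more telling example is $\omega^\omega$ with $r_n(x)=x(n)$. The whole space is not topped, since the first coordinate is unbounded, and likewise no cone is topped. Let us find a topped neighborhood of $x=000\cdots$ by hand. The set $N_1(x)=\{z:z(0)=0\}$ does not work, because $z(1)$ is unbounded there. Instead of trying to stop the later coordinates from exceeding those of $x$, let one of them exceed, and use that: put $y_j=1^j000\cdots$ (with $j$ ones), and take
$$U=\bigcup_{j\in\omega}N_{j+1}(y_j)=\{z:\text{there is } j\text{ with } z(j)=0\text{ and } z(i)\le1\text{ for all }i<j\}.$$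
This is open and contains $x=y_0$. If $z\in U$, the first coordinate at which $z$ differs from $111\cdots$ is at most $j$, and there $z$ has the value $0$. So $z<111\cdots$, which is (i) for $b=111\cdots$. Also $y_k\in U$ and $y_k|k=b|k$, which is (ii). So $U$ is topped with $\max_k(U)=1^k$, and no single point of $U$ attains all the maxima.

The piece around $y_0$ has no maximum for $k\ge2$, but this is harmless: all its points are already smaller than $y_1$ at coordinate $0$, so whatever they do later does not matter. The general construction is the same climb.

## Topped sets form a base

**Lemma 1.** The topped sets form a base of $X$. Moreover, for any base $\mathcal D$ of $X$, the topped sets that are unions of countably many members of $\mathcal D$ form a base of $X$.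

*Proof.* Let $x\in W$ with $W$ open. We look for a topped $U$ with $x\in U\subset W$.

**Step 1. When one point suffices, and what its failure provides.** This step isolates the good case and extracts a climbing move from the bad one. Call $y\in W$ *good* if there is $m\in\omega$ with $b(z)\le b(y)$ for all $z\in W\cap N_m(y)$. We claim:
$$\begin{aligned}&\text{if } y\in W\text{ is not good, then for every } m \text{ there are } z\in W \text{ and } k\ge m\\&\text{with } b(z)|k=b(y)|k \text{ and } r_k(z)>r_k(y).\end{aligned} \tag{5}$$
Fix $m$. Since $y$ is not good and the order is linear, there is $z\in W\cap N_m(y)$ with $b(z)>b(y)$. Let $k$ be the first coordinate at which $b(z)$ and $b(y)$ differ. Then $b(z)|k=b(y)|k$ and $r_k(z)>r_k(y)$. For $i<m$ we have $r_i(z)\le r_i(y)$, because $z\in N_m(y)$. Hence $k\ge m$.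

**Step 2. The climb.** This step builds a finite or infinite sequence of points with strictly increasing $b$-values that changes only at later and later coordinates. Let $y_0=x$. Suppose $y_j\in W$ is defined. If it is good, stop. If it is not good, apply (5) to $y=y_j$, with $m=0$ if $j=0$ and $m=k_{j-1}+1$ if $j\ge1$. We get $y_{j+1}\in W$ and $k_j$, with $k_j>k_{j-1}$ if $j\ge1$, such that
$$b(y_{j+1})|k_j=b(y_j)|k_j,\qquad r_{k_j}(y_{j+1})>r_{k_j}(y_j). \tag{6}$$
For $i>j$, whenever $y_i$ is defined, we have
$$b(y_i)|(k_j+1)=b(y_{j+1})|(k_j+1)>b(y_j)|(k_j+1). \tag{7}$$
The inequality is (6). For the equality, each passage from $y_{i'}$ to $y_{i'+1}$ with $i'\ge j+1$ preserves the first $k_{i'}$ coordinates, and $k_{i'}\ge k_j+1$.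

**Step 3. The climb stops at a good $y_l$.** Here the topped set is a finite union. Let $m$ witness that $y_l$ is good, put $b=b(y_l)$, and
$$U=\bigcup_{j<l}\bigl(W\cap N_{k_j+1}(y_j)\bigr)\ \cup\ \bigl(W\cap N_m(y_l)\bigr).$$
We check (i). If $z\in W\cap N_m(y_l)$, then $b(z)\le b$ by goodness. If $z\in W\cap N_{k_j+1}(y_j)$ with $j<l$, then by (4) and by (7) with $i=l$,
$$b(z)|(k_j+1)\le b(y_j)|(k_j+1)<b|(k_j+1),$$
so $b(z)<b$ by (L1). Condition (ii) holds with $z=y_l\in U$ for every $k$.

**Step 4. The climb never stops.** Here the top is a limit that need not be attained. The numbers $k_j$ increase to infinity. For $i>j$ we have $b(y_i)|k_j=b(y_j)|k_j$, by (6) and (7). So the finite sequences $b(y_j)|k_j$ extend one another, and there is a unique $b\in\kappa^\omega$ with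
$$b|k_j=b(y_j)|k_j\quad\text{for all }j. \tag{8}$$
Since $k_{j+1}\ge k_j+1$, (8) for $j+1$ together with (7) gives
$$b|(k_j+1)=b(y_{j+1})|(k_j+1)>b(y_j)|(k_j+1). \tag{9}$$
Put $U=\bigcup_{j\in\omega}\bigl(W\cap N_{k_j+1}(y_j)\bigr)$. If $z\in W\cap N_{k_j+1}(y_j)$, then $b(z)|(k_j+1)\le b(y_j)|(k_j+1)<b|(k_j+1)$ by (4) and (9), so $b(z)<b$ by (L1). This is (i). Given $k$, choose $j$ with $k_j\ge k$. Then $y_j\in U$ and $b(y_j)|k=b|k$ by (8). This is (ii).

In both cases $U$ is open, topped by the Criterion, and $x=y_0\in U\subset W$. So the topped sets form a base.

**Step 5. Topped sets built from $\mathcal D$.** This step proves the second statement. In the definition of $U$, replace each piece $W\cap N_{k_j+1}(y_j)$, and in Step 3 also $W\cap N_m(y_l)$, by a member of $\mathcal D$ that contains the corresponding point $y_j$ or $y_l$ and is contained in that piece. The new $U$ is a union of countably many members of $\mathcal D$ and still satisfies $x\in U\subset W$. Condition (i) holds because it held for every point of the larger pieces, and (ii) holds because it was verified with the points $y_l$ or $y_j$, which are still in $U$. $\square$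

## The least maxima along a filter base

Now we do for each finite length $k$ what we did above for one rank, and we check that the answers for different $k$ fit together.

**Lemma 2.** Let $\mathcal F$ be a filter base of topped sets. Then there is $\beta\in\kappa^\omega$ such that
$$W\cap P_{\beta|k}\neq\emptyset\quad\text{for all } W\in\mathcal F \text{ and } k\in\omega. \tag{10}$$

*Proof.*

**Step 1. The least maximum of length $k$.** We find one $s_k\in\kappa^k$ such that all members of $\mathcal F$ meet $P_{s_k}$. If $V\subset U$ are topped, then $\max_k(V)\le\max_k(U)$. By (L3) choose $U_k\in\mathcal F$ for which $s_k:=\max_k(U_k)$ is least in $\{\max_k(U):U\in\mathcal F\}$. If $V\in\mathcal F$ and $V\subset U_k$, then $\max_k(V)\le s_k$ by monotonicity and $\max_k(V)\ge s_k$ by minimality, so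
$$\max\nolimits_k(V)=s_k\quad\text{for every } V\in\mathcal F\text{ with }V\subset U_k. \tag{11}$$
Given $W\in\mathcal F$, take $V\in\mathcal F$ with $V\subset W\cap U_k$. By (11) the value $s_k$ is attained in $V$, so $W\cap P_{s_k}\supset V\cap P_{s_k}\ne\emptyset$.

**Step 2. Coherence.** We show that $s_{k+1}|k=s_k$. Take $V\in\mathcal F$ with $V\subset U_k\cap U_{k+1}$. By (11) for $k+1$ there is $z\in V$ with $b(z)|(k+1)=\max_{k+1}(V)=s_{k+1}$. Every $z'\in V$ satisfies $b(z')|(k+1)\le b(z)|(k+1)$, hence $b(z')|k\le b(z)|k$ by (L1). So $b(z)|k=\max_k(V)$, which is $s_k$ by (11). Therefore $s_{k+1}|k=b(z)|k=s_k$.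

By Step 2 there is $\beta\in\kappa^\omega$ with $\beta|k=s_k$ for all $k$, and Step 1 gives (10). $\square$

## Theorem A

**Theorem A.** Every Čech-complete space $X$ has a base $\mathcal B$ of nonempty open sets such that $\bigcap_{W\in\mathcal F}\overline W\ne\emptyset$ for every filter base $\mathcal F\subset\mathcal B$. In particular, $X$ is subcompact.

*Proof.*

**Step 1. Rank functions from the $G_\delta$ representation.** We encode each $G_n$ by a rank function whose fibers are small with respect to $G_n$. Let $K=\beta X$ and $X=\bigcap_nG_n$ with $G_n$ open in $K$. Since $K$ is regular, each $x\in X$ has an open neighborhood in $K$ whose closure is contained in $G_n$. Intersecting with $X$, we get for each $n$ a cover $\{a^n_\alpha:\alpha<\kappa\}$ of $X$ by open subsets of $X$ with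
$$\mathrm{cl}_K\,a^n_\alpha\subset G_n .$$
Repetitions are allowed, so one $\kappa$ can be used for all $n$. Let $r_n(x)=\min\{\alpha:x\in a^n_\alpha\}$. As noted at (3), $r_n$ is a rank function and $\{r_n=\alpha\}\subset a^n_\alpha$.

**Step 2. The base.** Let $\mathcal B$ be the family of sets that are topped with respect to $(r_n)$. By Lemma 1 it is a base, and its members are nonempty and open by definition.

**Step 3. A cluster point in $K$.** Let $\mathcal F\subset\mathcal B$ be a filter base, and take $\beta$ from Lemma 2. The sets $W\cap P_{\beta|k}$ with $W\in\mathcal F$ and $k\in\omega$ are nonempty. Any finitely many of them have a common point: given $W_1,\dots,W_p$ and $k_1,\dots,k_p$, take $W\in\mathcal F$ with $W\subset W_1\cap\dots\cap W_p$ and $k=\max\{k_1,\dots,k_p\}$. Since the sets $P_{\beta|k}$ decrease as $k$ grows, $\emptyset\ne W\cap P_{\beta|k}\subset\bigcap_{i}(W_i\cap P_{\beta|k_i})$. By compactness of $K$ there is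
$$z\in\bigcap\{\mathrm{cl}_K(W\cap P_{\beta|k}):W\in\mathcal F,\ k\in\omega\}.$$

**Step 4. The cluster point lies in $X$.** For each $n$, the points of $P_{\beta|(n+1)}$ have $r_n$-rank $\beta(n)$, so
$$z\in\mathrm{cl}_KP_{\beta|(n+1)}\subset\mathrm{cl}_K\,a^n_{\beta(n)}\subset G_n .$$
Hence $z\in\bigcap_nG_n=X$. For every $W\in\mathcal F$ we get $z\in X\cap\mathrm{cl}_KW=\overline W$. This is property (1), and $X$ is subcompact by the Observation. $\blacksquare$

It is worth revisiting the family $F_n=\{x:x(0)=0,\ x(1)\ge n\}$ in $\omega^\omega$. With $r_n(x)=x(n)$, no $F_n$ is topped, since $x(1)$ is unbounded on it. This is how the base of topped sets excludes it.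

## Rank-complete spaces and $H$-sets

The open sets $G_n$ entered the proof of Theorem A only in Steps 1, 3 and 4, and only to turn condition (10) into a point of $\bigcap_{W\in\mathcal F}\overline W$. We make this into a definition and ask which spaces satisfy it.

**Definition (rank-complete).** A sequence $(r_n)$ of rank functions on $X$, with a common $\kappa$, is *complete* if the following holds: whenever $\mathcal F$ is a filter base on $X$ and $\beta\in\kappa^\omega$ satisfies $W\cap P_{\beta|k}\ne\emptyset$ for all $W\in\mathcal F$ and $k\in\omega$, then $\bigcap_{W\in\mathcal F}\overline W\ne\emptyset$. A space is *rank-complete* if it admits a complete sequence of rank functions.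

Here $\mathcal F$ is any filter base of subsets of $X$. Steps 3 and 4 of the proof of Theorem A use only (10) and not the openness of the members of $\mathcal F$, so Čech-complete spaces are rank-complete.

**Definition ($H$-set).** Let $K$ be compact Hausdorff. A set $E\subset K$ is an *$H$-set* if for every nonempty closed $C\subset K$ there is an open $V\subset K$ with $V\cap C\neq\emptyset$ and either $V\cap C\subset E$ or $V\cap C\cap E=\emptyset$.

The definition is symmetric in $E$ and $K\setminus E$, so complements of $H$-sets are $H$-sets. Open sets $G$ are $H$-sets: take $V=G$ if $G\cap C\neq\emptyset$, and $V=K$ otherwise. Hence closed sets are $H$-sets too. The set $\mathbb Q\cap[0,1]$ is not an $H$-set of $[0,1]$: for $C=[0,1]$, every nonempty open $V$ contains rationals and irrationals. Nevertheless $[0,1]\setminus\mathbb Q$ is a countable intersection of $H$-sets, namely of the complements of the rational points.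

**Theorem B.**

1. Every rank-complete space has a base as in Theorem A; in particular, it is subcompact.
2. For a Tychonoff space $X$ the following are equivalent:
   - (a) $X$ is rank-complete;
   - (b) in every compactification $K$ of $X$, $X$ is a countable intersection of $H$-sets of $K$;
   - (c) $X$ is a countable intersection of $H$-sets in some compact Hausdorff space.

So every countable intersection of $H$-sets in a compact Hausdorff space is subcompact.

*Proof of 1.* Let $\mathcal B$ be the family of topped sets for a complete sequence. It is a base by Lemma 1. For a filter base $\mathcal F\subset\mathcal B$, Lemma 2 gives $\beta$ with (10), and completeness gives $\bigcap_{W\in\mathcal F}\overline W\neq\emptyset$. Subcompactness follows by the Observation.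

*Proof of 2.* Compactifications exist, so (b) implies (c).

**(c) implies (a), Step 1. Peeling $K$ into pieces that decide $E_n$.** Let $X=\bigcap_nE_n$ with $E_n$ $H$-sets in the compact Hausdorff space $K$. Fix $n$. We define an increasing sequence of open sets $\Omega_\xi$ by recursion. Let $\Omega_0=\emptyset$, and take unions at limit stages. If $C=K\setminus\Omega_\xi\ne\emptyset$, choose an open $V$ with $V\cap C\ne\emptyset$ such that $V\cap C\subset E_n$ or $V\cap C\cap E_n=\emptyset$. Pick a point of $V\cap C$ and, by regularity, an open $V'$ containing it with $\mathrm{cl}_KV'\subset V$. So $V'\cap C\ne\emptyset$. Put $\Omega_{\xi+1}=\Omega_\xi\cup V'$. The sequence strictly increases as long as it has not reached $K$, so $\Omega_\lambda=K$ for some ordinal $\lambda=\lambda_n$. For $\xi<\lambda$ let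
$$D^n_\xi=\Omega_{\xi+1}\setminus\Omega_\xi=V'\cap C .$$
Since $C$ is closed, $\mathrm{cl}_KD^n_\xi\subset\mathrm{cl}_KV'\cap C\subset V\cap C$. Hence
$$\mathrm{cl}_KD^n_\xi\text{ is contained in }E_n\text{ or disjoint from }E_n. \tag{12}$$
The sets $D^n_\xi$ partition $K$: they are disjoint because the $\Omega_\xi$ increase, and for a point of $K$ the least $\xi'$ with the point in $\Omega_{\xi'}$ is neither $0$ nor a limit, so it is a successor $\xi+1$ and the point lies in $D^n_\xi$.

**(c) implies (a), Step 2. The rank functions.** For $x\in X$ let $r_n(x)$ be the $\xi$ with $x\in D^n_\xi$. Let $\kappa$ be an ordinal with $\kappa\ge\lambda_n$ for all $n$. For $\xi<\lambda_n$ the set $\{r_n\le\xi\}=X\cap\Omega_{\xi+1}$ is open in $X$, and for $\lambda_n\le\xi<\kappa$ it is $X$. So each $r_n:X\to\kappa$ is a rank function.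

**(c) implies (a), Step 3. Completeness.** Let $\mathcal F$ be a filter base on $X$ and $W\cap P_{\beta|k}\neq\emptyset$ for all $W\in\mathcal F$ and $k\in\omega$. As in Step 3 of the proof of Theorem A, there is $z\in\bigcap_{W,k}\mathrm{cl}_K(W\cap P_{\beta|k})$. Fix $n$. The set $D^n_{\beta(n)}$ contains $P_{\beta|(n+1)}$, which is a nonempty subset of $X\subset E_n$. So $D^n_{\beta(n)}$ meets $E_n$, and (12) gives $\mathrm{cl}_KD^n_{\beta(n)}\subset E_n$. Thus $z\in\mathrm{cl}_KP_{\beta|(n+1)}\subset\mathrm{cl}_KD^n_{\beta(n)}\subset E_n$. As $n$ was arbitrary, $z\in X$, and $z\in X\cap\mathrm{cl}_KW=\overline W$ for all $W\in\mathcal F$.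

**(a) implies (b), Step 1. Extending the rank structure to $K$.** Let $(r_n)$ be complete and let $K$ be a compactification of $X$. We want $H$-sets $E_k$, $k\ge1$, such that a point of $E_k$ has a well-defined "rank of length $k$". For $k\ge1$ let $S_k=\{b(x)|k:x\in X\}$, which is well-ordered by (L3). For $s\in S_k$ let
$$O_s=\{x\in X:b(x)|k\le s\},\qquad \hat O_s=K\setminus\mathrm{cl}_K(X\setminus O_s).$$
The set $O_s$ is open in $X$, since $y\in O_s$ implies $N_k(y)\subset O_s$ by (4). The set $\hat O_s$ is open in $K$. Since $X\setminus O_s$ is closed in $X$,
$$\hat O_s\cap X=O_s. \tag{13}$$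
The operation $O\mapsto K\setminus\mathrm{cl}_K(X\setminus O)$ preserves inclusion. So $\hat O_t\subset\hat O_s$ for $t\le s$ in $S_k$. For $1\le j\le k$ and $s\in S_k$ we have $s|j\in S_j$ and $O_s\subset O_{s|j}$ by (L1), hence $\hat O_s\subset\hat O_{s|j}$. Now let
$$R_s=\hat O_s\setminus\bigcup_{t<s,\ t\in S_k}\hat O_t,\qquad E_k=\bigcup_{s\in S_k}\bigl(R_s\cap\mathrm{cl}_KP_s\bigr).$$
For fixed $k$ the sets $R_s$ are pairwise disjoint: if $t<s$, then $R_t\subset\hat O_t$ and $R_s\cap\hat O_t=\emptyset$. Consequently, for $s\in S_k$,
$$E_k\cap R_s=R_s\cap\mathrm{cl}_KP_s. \tag{14}$$

**(a) implies (b), Step 2. $X\subset E_k$.** Let $x\in X$ and $s=b(x)|k$. Then $x\in P_s$ and $x\in O_s\subset\hat O_s$. For $t<s$ in $S_k$ we have $x\notin O_t=\hat O_t\cap X$ by (13), so $x\notin\hat O_t$. Thus $x\in R_s\cap\mathrm{cl}_KP_s$.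

**(a) implies (b), Step 3. $E_k$ is an $H$-set.** Let $C\subset K$ be closed and nonempty. If $C$ misses all $\hat O_s$ with $s\in S_k$, then $C\cap E_k=\emptyset$, and $V=K$ works. Otherwise let $s\in S_k$ be least with $C\cap\hat O_s\neq\emptyset$. Since $C$ misses $\hat O_t$ for $t<s$, we have $C\cap\hat O_s=C\cap R_s$. If $C\cap R_s\subset\mathrm{cl}_KP_s$, take $V=\hat O_s$: then $V\cap C=C\cap R_s$ is nonempty and contained in $R_s\cap\mathrm{cl}_KP_s\subset E_k$. If not, take the open set $V=\hat O_s\setminus\mathrm{cl}_KP_s$: then $V\cap C=(C\cap R_s)\setminus\mathrm{cl}_KP_s$ is nonempty, and it is disjoint from $E_k$ by (14).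

**(a) implies (b), Step 4. $\bigcap_{k\ge1}E_k\subset X$.** This is where completeness is used. Let $z\in\bigcap_{k\ge1}E_k$, say $z\in R_{s_k}\cap\mathrm{cl}_KP_{s_k}$ with $s_k\in S_k$. First we show that the $s_k$ cohere. Let $t=s_{k+1}|k\in S_k$. Since $z\in\hat O_{s_{k+1}}\subset\hat O_t$ and $z\in R_{s_k}$, the case $t<s_k$ is impossible, so $t\ge s_k$. On the other hand, $z\in\mathrm{cl}_KP_{s_{k+1}}\subset\mathrm{cl}_KP_t$, and $\hat O_{s_k}$ is a neighborhood of $z$. So $\hat O_{s_k}$ meets $P_t\subset X$, and by (13) there is a point of $O_{s_k}\cap P_t$. For this point $b(\cdot)|k$ equals $t$ and is at most $s_k$, so $t\le s_k$. Thus $s_{k+1}|k=s_k$, and there is $\beta\in\kappa^\omega$ with $\beta|k=s_k$ for all $k\ge1$.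

Let $\mathcal F=\{V\cap X:V\text{ an open neighborhood of }z\text{ in }K\}$. It is a filter base, since $X$ is dense in $K$. For $k\ge1$ and every such $V$, we have $V\cap P_{\beta|k}\ne\emptyset$ because $z\in\mathrm{cl}_KP_{s_k}$. For $k=0$ we have $P_{\beta|0}=X$, and there is nothing to check. By completeness there is $x\in\bigcap_{W\in\mathcal F}\overline W\subset X$. If $x\ne z$, some open neighborhood $V$ of $z$ has $x\notin\mathrm{cl}_KV$, which contradicts $x\in\overline{V\cap X}$. So $z=x\in X$.

By Steps 2 to 4, $X=\bigcap_{k\ge1}E_k$ is a countable intersection of $H$-sets of $K$. This proves 2.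

The final statement follows: a countable intersection of $H$-sets satisfies (c), hence (a), and part 1 applies. (If the intersection is empty, the empty base works, since the empty family is not a filter base.) $\blacksquare$

## Removing scattered sets

A space is *scattered* if each of its nonempty subspaces has an isolated point. The space $\{0\}\cup\{1/n:n\ge1\}$ is scattered, and $\mathbb Q$ is not. Subspaces of scattered spaces are scattered.

**Corollary C.**

1. If $X$ is Čech-complete and $A\subset X$ is a countable union of scattered subspaces, then $X\setminus A$ is subcompact. (For $X$ compact and $A$ countable this is the Önal–Vural theorem.)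
2. Every scattered space is subcompact.
3. Closed subspaces of rank-complete spaces are subcompact. If $X$ is rank-complete, $K$ is a compactification of $X$, and $H_n$, $n\in\omega$, are $H$-sets of $K$, then $X\cap\bigcap_nH_n$ is subcompact.

*Proof.*

**Step 1. Scattered subsets are $H$-sets.** All of 1 and 2 rests on this. Let $B$ be a scattered subset of a compact Hausdorff space $K$, and let $C\subset K$ be closed and nonempty. If $B\cap C$ is not dense in $C$, some open $V$ meets $C$ with $V\cap C\cap B=\emptyset$. If $B\cap C$ is dense in $C$, it is nonempty, so it has an isolated point $p$. Choose an open $V$ with $V\cap C\cap B=\{p\}$. Since $B\cap C$ is dense in $C$ and $V\cap C$ is open in $C$, the set $V\cap C\cap B=\{p\}$ is dense in $V\cap C$. As $\{p\}$ is closed, $V\cap C=\{p\}\subset B$.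

**Step 2. Part 1.** Let $A=\bigcup_iA_i$ with $A_i$ scattered, $K=\beta X$ and $X=\bigcap_nG_n$ with $G_n$ open in $K$. Then
$$X\setminus A=\bigcap_nG_n\cap\bigcap_i(K\setminus A_i).$$
The $G_n$ are $H$-sets because they are open, and the $K\setminus A_i$ are $H$-sets because the $A_i$ are. Apply Theorem B. If $A$ is countable, it is the union of its singletons, which gives the statement in parentheses.

**Step 3. Part 2.** By Step 1 a scattered space is an $H$-set in any of its compactifications. Apply Theorem B.

**Step 4. Part 3.** Let $X$ be rank-complete and let $K$ be a compactification of $X$. By Theorem B, $X=\bigcap_nE_n$ with $E_n$ $H$-sets of $K$. A closed $Y\subset X$ equals $X\cap\mathrm{cl}_KY=\mathrm{cl}_KY\cap\bigcap_nE_n$, and $\mathrm{cl}_KY$ is an $H$-set because it is closed. So $Y$ is a countable intersection of $H$-sets of $K$. The set $X\cap\bigcap_nH_n=\bigcap_nE_n\cap\bigcap_nH_n$ is one as well. Apply Theorem B to both. $\square$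

Part 2 reaches spaces that Theorem A does not. Let $p\in\beta\omega\setminus\omega$ and $X=\omega\cup\{p\}$. This space is scattered: a nonempty subspace contains a point of $\omega$, which is isolated, or is $\{p\}$. So $X$ is subcompact. It is not Čech-complete. Since $\omega\subset X\subset\beta\omega$, we have $\beta X=\beta\omega$. Suppose that $X=\bigcap_nG_n$ with $G_n$ open in $\beta\omega$. Regard $p$ as a nonprincipal ultrafilter, and choose $A_0\supset A_1\supset\cdots$ in $p$ whose closures in $\beta\omega$ satisfy $\mathrm{cl}\,A_n\subset G_n$. Each $A_n$ is infinite, so we can pick $b_0<b_1<\cdots$ with $b_n\in A_n$. The sets $\{b_{2n}:n\in\omega\}$ and $\{b_{2n+1}:n\in\omega\}$ are disjoint, so one of them, call it $B$, is not in $p$. Let $q\in\mathrm{cl}\,B\setminus\omega$. Then $q\ne p$. For each $n$ the set $B\setminus A_n$ is finite, so $q\in\mathrm{cl}\,A_n\subset G_n$. Hence $q\in\bigcap_nG_n=\omega\cup\{p\}$, a contradiction.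

## The converse, and the space $\omega^{\omega_1}$

For metrizable spaces the converse of Theorem A holds, by the result quoted at the beginning. In general neither Čech-completeness nor rank-completeness is necessary for subcompactness. Since Čech-complete spaces are rank-complete, one example serves for both.

**Proposition 3.** The space $X=\omega^{\omega_1}$, with $\omega$ discrete, is subcompact but not rank-complete.

*Proof.*

**Step 1. $X$ is subcompact.** Use the base of the nonempty clopen sets $[s]=\{x\in X:s\subset x\}$, where $s$ is a finite partial function from $\omega_1$ to $\omega$. Let $\mathcal F$ be a filter base of such sets. If $[s],[t]\in\mathcal F$, then $[s]\cap[t]\ne\emptyset$, so $s$ and $t$ agree on their common domain. Hence the union of all $s$ with $[s]\in\mathcal F$ is a function, and any extension of it to a function $\omega_1\to\omega$ lies in $\bigcap\mathcal F$.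

**Step 2. Under rank-completeness, the $H$-sets would have dense interiors.** Suppose $X$ is rank-complete and let $K$ be a compactification of $X$. By Theorem B, $X=\bigcap_nE_n$ with $E_n$ $H$-sets of $K$. We show that each $\mathrm{int}_KE_n$ is dense in $K$. Let $V_0\subset K$ be open and nonempty, and apply the definition of an $H$-set to $C=\mathrm{cl}_KV_0$. We get an open $V$ that meets $C$, and hence meets $V_0$, such that $V\cap V_0\subset E_n$ or $V\cap V_0\cap E_n=\emptyset$. The second is impossible, since $V\cap V_0$ is nonempty and open and $E_n\supset X$ is dense. So the nonempty open set $V\cap V_0$ is contained in $E_n$, and $\mathrm{int}_KE_n$ meets $V_0$.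

**Step 3. A compact $G_\delta$ inside $X$.** By Step 2 and regularity of $K$ we can choose, starting with $V_0=K$, nonempty open sets $V_n\subset K$ with
$$\mathrm{cl}_KV_{n+1}\subset V_n\cap\mathrm{int}_KE_n\qquad(n\in\omega).$$
Then $Q=\bigcap_nV_n=\bigcap_n\mathrm{cl}_KV_n$ is nonempty and compact, as the intersection of a decreasing sequence of nonempty compact sets. Moreover $Q\subset\bigcap_nE_n=X$.

**Step 4. Such a set cannot be compact.** Let $z\in Q$. For each $n$ the set $V_n\cap X$ is an open neighborhood of $z$ in $X$, so there is a finite $A_n\subset\omega_1$ with $\{y\in X:y|A_n=z|A_n\}\subset V_n$. The set $A=\bigcup_nA_n$ is countable, and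
$$\{y\in X:y|A=z|A\}\subset\bigcap_nV_n=Q .$$
Choose $\xi\in\omega_1\setminus A$. The projection of $Q$ to the coordinate $\xi$ is all of $\omega$. But this projection is continuous on $X$, so the image of the compact set $Q\subset X$ is compact, while the infinite discrete space $\omega$ is not compact. This contradiction shows that $X$ is not rank-complete. $\square$
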